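# Noncoexistence near the voter model in the one-dimensional Neuhauser–Pacala model

## 1. The pure voter model: ancestral lines that meet

Fix an integer range $R\ge1$. Every site $i\in\mathbb Z$ carries a type $x(i)\in\{0,1\}$. The neighbors of $i$ are the $2R$ sites of $\mathcal N_i=\{j:0<|i-j|\le R\}$, and
$$f_\tau(i)=\frac{\#\{j\in\mathcal N_i:x(j)=\tau\}}{2R},\qquad \tau\in\{0,1\},$$
is the local frequency of type $\tau$. In the voter model $x(i)$ flips at rate $f_{1-x(i)}(i)$: at rate $1$ a site chooses a uniform neighbor and copies its type. The two constant configurations $x\equiv0$ and $x\equiv1$ are traps.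

**Definition (coexistence).** A model of this kind has coexistence if it has an invariant law concentrated on configurations that contain both types; otherwise it has noncoexistence.

**Definition (survival).** Type $\tau$ survives if, started from a single site of type $\tau$, there are sites of type $\tau$ at all times with positive probability.

For the voter model in one dimension, coexistence is excluded by the recurrence of random walk. Here is the argument with a rate, since the rate is used again. Throughout, "a walk" is a rate-1 continuous-time random walk on $\mathbb Z$ with steps uniform on $\{\pm1,\dots,\pm R\}$, and two walks meet if they occupy the same site at the same time.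

**Lemma 1 (two walks).** There is $C=C(R)$ such that two independent walks started at distance $n\ge1$ avoid each other up to time $t\ge1$ with probability at most $Cn\,t^{-1/2}$.

*Proof.* The difference $D$ of the two walks is a walk of rate $2$, and its steps are again uniform on $\{\pm1,\dots,\pm R\}$. Let $\varphi(y)$ be the characteristic function of a step; it is real and $1-\varphi(y)\le Cy^2$. By Fourier inversion,
$$P_0(D_u=0)=\frac1{2\pi}\int_{-\pi}^{\pi}e^{-2u(1-\varphi(y))}\,dy\ge\frac1{2\pi}\int_{|y|\le(1+u)^{-1/2}}e^{-2C}\,dy\ge c(1+u)^{-1/2}.$$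
Let $\tau_0$ be the hitting time of $0$, and let $\xi$ be a uniform step. Start $D$ at $0$ and consider its last departure from $0$ before time $t$. A departure at time $u$ that is not followed by a return before $t$ has density $2P_0(D_u=0)P_\xi(\tau_0>t-u)$ in $u$, and at most one departure has this property. Hence
$$1\ge\int_0^t2P_0(D_u=0)\,P_\xi(\tau_0>t-u)\,du\ge P_\xi(\tau_0>t)\int_0^t2c(1+u)^{-1/2}du\ge c'\sqrt t\,P_\xi(\tau_0>t).$$
Since $\xi=1$ with probability $1/(2R)$, we get $P_1(\tau_0>t)\le2R\,P_\xi(\tau_0>t)\le Ct^{-1/2}$, which is the case $n=1$. For general $n$ run coalescing walks from $0,1,\dots,n$ (independent until they meet, together afterwards). If the walks from $0$ and $n$ have not coalesced by time $t$, then some pair started at $i,i+1$ has not. Sum over the $n$ pairs. $\square$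

**Proposition 1 (voter model).** For every initial law and $t\ge1$, the voter model satisfies $P(x_t(0)\ne x_t(1))\le Ct^{-1/2}$. Its invariant laws are exactly the mixtures of the point masses on $x\equiv0$ and $x\equiv1$; in particular there is noncoexistence.

*Proof.* Attach to each site an independent rate-1 Poisson clock. When the clock at $i$ rings, draw $j$ uniform on $\{\pm1,\dots,\pm R\}$ and replace $x(i)$ by $x(i+j)$. To find $x_t(i)$, go back in time from $(i,t)$: stay at $i$ until the last ring there, then move to $i+j$, and so on until time $0$. This ancestral line is a walk, and $x_t(i)$ is the initial type at its endpoint. The lines from $0$ and $1$ use different clocks while they are at different sites, so until they meet they are independent walks; once they meet they stay together. If they have met, then $x_t(0)=x_t(1)$, and Lemma 1 gives the bound. By translation, an invariant law $\mu$ satisfies $\mu(x(i)\ne x(i+1))\le Ct^{-1/2}$ for all $i$ and all $t\ge 1$, so this probability is $0$ and $\mu$ lives on the two constant configurations. These are traps, so all their mixtures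 are invariant. $\square$

What changes when a site does not merely copy one neighbor, but reacts to two neighbors at once? Then it has no single ancestor.

## 2. The symmetric model, and why range one is special

The Neuhauser–Pacala model in dimension $d=1$ has flip rates
$$0\mapsto1\ \text{at rate}\ f_1(f_0+\alpha_{01}f_1),\qquad 1\mapsto0\ \text{at rate}\ f_0(f_1+\alpha_{10}f_0).$$
We treat the symmetric case $\alpha_{01}=\alpha_{10}=\alpha\in[0,1]$. Since $f_0+f_1=1$, we have $f_1(f_0+\alpha f_1)=\alpha f_1+(1-\alpha)f_0f_1$, and symmetrically for the other rate. So $x(i)$ flips at rate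
$$r_i=\alpha f_{1-x(i)}(i)+(1-\alpha)f_0(i)f_1(i).\tag{2.1}$$
For $\alpha=1$ this is the voter model. The extra term helps whichever type is locally rare. It also has a useful description. If $j,k$ are independent and uniform on $\{\pm1,\dots,\pm R\}$, then $P(x(i+j)\ne x(i+k))=2f_0f_1$. So the model can be run by two rules:

* at rate $\alpha$, replace $x(i)$ by $x(i+j)$;
* at rate $\frac{1-\alpha}2$, replace $x(i)$ by $x(i)+x(i+j)+x(i+k)$ mod $2$.

Both rules are linear over $\mathbb F_2$. This linearity is what the whole proof rests on.

The source recalls from Neuhauser & Pacala (1999): if $d\vee R>1$, there is coexistence and survival of both types for $\alpha$ close to $0$; for $d=1=R$ there is noncoexistence for all $\alpha>0$. It is conjectured that in $d=1$ some $0\le\alpha_c<1$ separates coexistence ($\alpha<\alpha_c$) from noncoexistence ($\alpha>\alpha_c$). The problem is to prove noncoexistence for some $R\ge2$ and some $\alpha\in(0,1)$.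

It is instructive to see by hand why $R=1$ is special. Call a pair $(i,i+1)$ with $x(i)\ne x(i+1)$ a boundary. If $R=1$, both terms of (2.1) vanish unless a neighbor of $i$ disagrees with $x(i)$. If exactly one does, the flip moves one boundary by one step; if both do, the flip removes two boundaries. So the number of boundaries never increases. For $R=2$, start from $x(i)=1_{\{i\ge0\}}$, which has one boundary. Site $1$ has neighbors $-1,0,2,3$, so $f_0(1)=\frac14$ and it flips to $0$ at positive rate. The result $x(-1)=0,x(0)=1,x(1)=0,x(2)=1$ has three boundaries. This already happens for $\alpha=1$. Counting boundaries is hopeless; ancestry worked for $\alpha=1$, and we now follow ancestry for $\alpha<1$.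

**Theorem.** Let $d=1$, $R\ge1$.

1. There is $\alpha_0(R)\in(0,1)$ such that for all $\alpha\in[\alpha_0(R),1]$ the symmetric model has noncoexistence; its invariant laws are exactly the mixtures of the point masses on $x\equiv0$ and $x\equiv1$.
2. For these $\alpha$ neither type survives.
3. For each $\eta\in(0,\frac18]$ there are $\alpha_\eta\in(0,1)$ and $0<c<C<\infty$ such that for $\alpha\in[\alpha_\eta,1]$: for every initial law, $i\ne j$ and $t\ge1$,
$$P(x_t(i)\ne x_t(j))\le C\,(|i-j|^2/t)^{1/2-\eta},$$
while for Bernoulli$(\frac12)$ initial law $P(x_t(0)\ne x_t(1))\ge c\,t^{-1/2-\eta}$.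

Part 1 with any $R\ge2$ and $\alpha\in[\alpha_0(R),1)$ answers the question. The proof gives no explicit $\alpha_0(R)$ and no monotonicity in $\alpha$, so it does not address the existence of a sharp threshold.

## 3. The cancellative dual and its linear flow

**Step 1 (duality).** The purpose is to express the parity of the number of $1$'s in a finite set at time $t$ through the initial configuration. Put $\chi_i=(-1)^{x(i)}$ and $\chi^A=\prod_{i\in A}\chi_i$ for finite $A\subset\mathbb Z$. With $j,k$ as above,
$$r_i=\alpha\,\mathbb E\,\frac{1-\chi_i\chi_{i+j}}2+(1-\alpha)\,\mathbb E\,\frac{1-\chi_{i+j}\chi_{i+k}}4 .$$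
A flip of $x(i)$ with $i\in A$ changes the sign of $\chi^A$. So the generator $L$ of the model satisfies
$$L\chi^A=-2\sum_{i\in A}r_i\chi^A=\sum_{i\in A}\Big(\alpha\,\mathbb E\big[\chi^{A\triangle\{i,i+j\}}-\chi^A\big]+\frac{1-\alpha}2\,\mathbb E\big[\chi^{A\triangle(\{i+j\}\triangle\{i+k\})}-\chi^A\big]\Big).\tag{3.1}$$
The right side is $\mathcal G$ applied to the function $A\mapsto\chi^A$, where $\mathcal G$ generates a Markov chain $X$ on finite sets: each $i\in X$ triggers $X\to X\triangle\{i,i+j\}$ at rate $\alpha$ and $X\to X\triangle(\{i+j\}\triangle\{i+k\})$ at rate $\frac{1-\alpha}2$.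

As a check, take $R=1$, $A=\{0\}$. Then $j\ne k$ has probability $\frac12$ and (3.1) reads $L\chi_0=\alpha\big[\frac{\chi_{-1}+\chi_1}2-\chi_0\big]+\frac{1-\alpha}4[\chi_{-1}\chi_0\chi_1-\chi_0]$. If $\chi_{-1}=1,\chi_1=-1$, this is $-2\chi_0\big(\frac\alpha2+\frac{1-\alpha}4\big)$, and indeed $r_0=\frac\alpha2+\frac{1-\alpha}4$.

The total jump rate of $X$ is at most $2|X|$ and each transition adds at most $2$ to $|X|$. Let $N_t$ be the number of transitions up to $t$, started from $A\neq\emptyset$. Then $|X|\le|A|+2N$ throughout. For $q\ge1$ we have $2y[(y+2)^q-y^q]\le C_qy^q$ for $y\ge1$, so for the process stopped at its $n$-th transition, Gronwall's inequality gives $E(|A|+2N_t)^q\le|A|^qe^{C_qt}$ uniformly in $n$. Let $n\to\infty$: $X$ is non-explosive, and the number of transitions on $[0,t]$ has moments of all orders, locally bounded in $t$.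

The model has bounded rates of finite range, so $\chi^A$ lies in the domain of $L$, and $u_t(A)=E\chi^A(x_t)$ satisfies $\partial_tu_t=\mathcal Gu_t$, $|u_t|\le1$, $|\partial_tu_t(A)|\le4|A|$. Apply Dynkin's formula to the function $(s,A)\mapsto u_{t-s}(A)$ along $X$, for which $\partial_s+\mathcal G$ gives $0$; all terms are integrable by the moment bound. So $s\mapsto E\,u_{t-s}(X_s)$ is constant on $[0,t]$, that is, $E\chi^A(x_t)=E\chi^{X_t}(x_0)$. Identify $x$ with $\{i:x(i)=1\}$ and write $X_t(A)$ for the chain from $A$. Since $\chi^A(x)=(-1)^{|x\cap A|}$,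
$$P(|x_t\cap A|\text{ odd})=P(|x_0\cap X_t(A)|\text{ odd}),\qquad x_0,X\text{ independent}.\tag{3.2}$$

**Step 2 (normalizing rates).** Let $\alpha>0$ and speed up time by $1/\alpha$, which changes neither invariant laws nor survival. Discard the transitions with $j=k$, which do nothing. In $X$ every particle $i$ now independently

* jumps at rate $1$: $X\to X\triangle\{i,i+j\}$, $j$ uniform on $\{\pm1,\dots,\pm R\}$;
* branches at rate $\varepsilon=\frac{1-\alpha}{2\alpha}\big(1-\frac1{2R}\big)$: $X\to X\triangle\{i+j,i+k\}$, $\{j,k\}$ a uniform pair of distinct elements of $\{\pm1,\dots,\pm R\}$.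

As $\alpha\uparrow1$, $\varepsilon\downarrow0$. We always assume $\varepsilon\le1$; then the total rate is still at most $2|X|$ and the moment bounds of Step 1 hold.

**Step 3 (the flow).** The purpose is to run all initial sets together. Attach independent Poisson marks to the sites (jump marks with their $j$, branching marks with their $\{j,k\}$); a mark at $i$ at time $t$ acts on a set $X$ if and only if $i\in X_{t-}$. This yields maps $X_{s,t}$ on finite sets. Write $X_t=X_{0,t}$ and $X_t(i)=X_t(\{i\})$. A mark acts by $X\mapsto X\triangle S$ if $i\in X$ and $X\mapsto X$ otherwise, with $|S|=2$. This map is $\mathbb F_2$-linear. Hence: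

* linearity: $X_{s,t}(A\triangle B)=X_{s,t}(A)\triangle X_{s,t}(B)$;
* the flow property, independence over disjoint time intervals, and invariance in law under translations and reflections;
* the parity of $|X|$ is preserved, and if $X_t(A)=X_t(B)$, this persists.

For example, let a branching mark at $0$ have $\{j,k\}=\{1,2\}$. It maps $\{0\}$ to $\{0,1,2\}$, fixes $\{1\}$, and maps $\{0,1\}$ to $\{0,1\}\triangle\{1,2\}=\{0,2\}$, which is indeed $\{0,1,2\}\triangle\{1\}$.

While $X(a_1),\dots,X(a_m)$ are pairwise disjoint, each mark affects at most one of them, so the joint chain has the same transition rates as independent copies. Therefore the joint chain can be coupled to coincide with independent copies up to and including the time when the latter first fail to be pairwise disjoint.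

**Step 4 (criterion).** If $P(X_t(0)\ne X_t(1))\to0$, there is noncoexistence and every invariant law lives on the constant states. Indeed, for invariant $\mu$, by (3.2) and linearity,
$$\mu(x(i)\ne x(i+1))\le P(X_t(\{i,i+1\})\ne\emptyset)=P(X_t(0)\ne X_t(1))\to0.$$

**Step 5 (compensation formula).** Call $X$ *single* if $|X|=1$. A single state $\{y\}$ stops being single only by branching, at rate $\varepsilon$, and then becomes $y+c$, where
$$c=\{0,j,k\}$$
is the random branching triple. Let $\mathcal F_{v-}$ be generated by the marks before $v$ and any independent initial data. By Mecke's formula for Poisson processes, a mark at time $v$, the marks before $v$ and the marks after $v$ behave as independent objects. So let $B_v\in\mathcal F_{v-}$ be predictable events and $F\ge0$ a translation invariant functional, which may also depend on $v$. The expected sum of $1_{B_v}F\big((X_u(i))_{u\ge v}\big)$ over all times $v\le t$ at which $X(i)$ leaves a single state by branching equals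
$$\varepsilon\int_0^tP\big(B_v,|X_{v-}(i)|=1\big)\,E\,F\big((X_u(c))_{u\ge0}\big)\,dv,\tag{3.3}$$
with $c$ independent of the flow.

## 4. Direct perturbation stops at distance $\varepsilon^{-1/2}$

For real $g\ge1$ let
$$q_2(g,t)=\sup_{|a-b|\le g}P(X_t(a)\ne X_t(b)),\qquad q_3(g,t)=\sup P\big(X_t(a),X_t(b),X_t(c)\text{ pairwise distinct}\big),$$
the last supremum over sites $a,b,c$ with pairwise distances at most $g$. Both are nonincreasing in $t$, because equality persists, and nondecreasing in $g$. By the criterion we want $q_2(1,t)\to0$.

The first thing to try is to ignore branching. If only jump marks are used, $X(a)$ and $X(b)$ are coalescing walks, and this agrees with the true flow up to time $t$ unless a branching mark hits one of the two walks. By Lemma 1, for $t\ge1$,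
$$q_2(g,t)\le Cg\,t^{-1/2}+2\varepsilon t.\tag{4.1}$$
With $g=1$ and $t=\varepsilon^{-2/3}$, and by monotonicity, $q_2(1,t)\le C\varepsilon^{1/3}$ for all $t\ge\varepsilon^{-2/3}$. This is small, but it does not tend to $0$ as $t\to\infty$ with $\varepsilon$ fixed. No choice of $t$ does better: the numbers $y=gt^{-1/2}$ and $z=\varepsilon t$ satisfy $y^2z=g^2\varepsilon$, so $\max(y,z)\ge(g^2\varepsilon)^{1/3}$. With $C\ge1$, the right side of (4.1) exceeds $1$ once $g>\varepsilon^{-1/2}$. A restart at a time $s$ has to handle distances of order $\sqrt s$, so past time $\varepsilon^{-1}$ the estimate says nothing. To continue one must understand a particle that has already branched.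

What does one branching do? It replaces a particle by three. If the three behaved like Brownian motions that cancel in pairs, the state would be single again as soon as two of them meet. Two Brownian motions avoid each other for time $t$ with probability of order $t^{-1/2}$, which is not integrable in $t$; but three avoid each other with probability $O(t^{-3/2})$, which is integrable (Section 5). So a branching event should cost only a bounded expected amount of time, and a particle should be single except for a fraction $O(\varepsilon)$ of the time. The trouble is circular: the three particles branch as well, and we need their three-point estimate at all time scales.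

The way out is an induction over time scales. Assume, up to time $T$, that $q_3(g,t)$ decays like $(g^2/t)^\beta$ with some $\beta$ strictly between $1$ and $\frac32$, and that $q_2(g,t)$ decays like $(g^2/t)^\nu$ with $\nu<\frac12$. Integrability ($\beta>1$) makes excursions away from the single state short. Hence each $X(a)$ stays close to a genuine random walk, and random walks have the better exponents $\frac12$ and $\frac32$. The surplus in the exponents pays for all constants when we go from $T$ to $2T$. Linearity of the flow is used wherever a particle has become a large set.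

## 5. Three walks and the exponent $3/2$

Let $\sigma^2$ be the variance rate of a walk, and let $\pi_m(g,t)$ be the supremum, over distinct starting points with mutual distances at most $g$, of the probability that no two of $m$ independent walks meet up to time $t$. Lemma 1 says $\pi_2(g,t)\le Cg\,t^{-1/2}$ for $g,t\ge1$.

**Lemma 2 (three walks).** There is $C=C(R)$, and for each $A\ge4$ a number $L(A)$, such that $\pi_3\big(g,\frac A2g^2\big)\le CA^{-3/2}$ for $g\ge L(A)$.

*Proof.* **Step 1 (Brownian motion).** We compute the non-collision probability exactly. Take three independent Brownian motions with variance rate $\sigma^2$ from $x_1<x_2<x_3$. Put $\phi_t(r)=\operatorname{erf}\big(r/(2\sigma\sqrt t)\big)$, which solves $\partial_t\phi=\sigma^2\partial_r^2\phi$, and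
$$u_t(x)=\phi_t(x_2-x_1)+\phi_t(x_3-x_2)-\phi_t(x_3-x_1).$$
This function is bounded, solves $\partial_tu=\frac{\sigma^2}2\Delta u$, and vanishes if $x_1=x_2$ or $x_2=x_3$, since $\phi_t(0)=0$. Let $\tau$ be the first collision time. Then $u_{t-s}(B_s)$, stopped at $\tau$ (where its value is $0$), is a bounded martingale on $0\le s<t$. As $s\uparrow t$ it tends to $1+1-1=1$ on $\{\tau>t\}$, because there the distances stay bounded away from $0$ near time $t$; on $\{\tau<t\}$ it tends to $0$; and $P(\tau=t)=0$. Hence $u_t(x)=P(\tau>t)$. With $a=x_2-x_1$ and $b=x_3-x_2$,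
$$u_t(x)=\int_0^b[\phi_t'(r)-\phi_t'(a+r)]\,dr\le ab\sup_{0\le r\le a+b}|\phi_t''(r)|\le C\,ab(a+b)\,t^{-3/2},$$
since $\phi_t'(r)=\frac1{\sigma\sqrt{\pi t}}e^{-r^2/(4\sigma^2t)}$ gives $|\phi_t''(r)|=\frac r{2\sigma^2t}\phi_t'(r)\le Crt^{-3/2}$.

Consequently, from starting points $x_1\le x_2\le x_3$ in an interval of length $1$, the weak order is kept on $[0,\frac A4]$ with probability at most $CA^{-3/2}$. For distinct starts, weak and strict order agree almost surely: after a collision the order is violated immediately, and a collision exactly at time $\frac A4$ has probability $0$. If two starting points coincide, the order is violated immediately and the probability is $0$.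

**Step 2 (from Brownian motion to walks).** Walks may jump over each other, and this must be handled. Let the walks start at $a_1<a_2<a_3$ with $a_3-a_1\le g$. If no two meet up to $\frac A2g^2$, then either the order is kept on $[0,\frac A4g^2]$, or before $\frac A4g^2$ some difference jumps over $0$, landing at distance at most $R$ (only one walk jumps at a time), and these two walks then avoid each other for a further time $\frac A4g^2$. By the strong Markov property and Lemma 1 the second alternative has probability at most $3CR/(\frac12\sqrt A\,g)$, which is at most $A^{-3/2}$ for $g$ large.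

For the first alternative, let $g_n\to\infty$ and let $a^n$ be starting points attaining the supremum of its probability at $g_n$ up to $1/n$. Translate so that $a_1^n=0$; along a subsequence $a^n/g_n$ converges in $[0,1]^3$. By Donsker's theorem and Skorokhod representation, the rescaled walks $g_n^{-1}W_{g_n^2\,\cdot}$ may be taken to converge almost surely, uniformly on $[0,\frac A4]$, to Brownian motions started at the limit point. Weak order on $[0,\frac A4]$ is preserved by uniform limits, so the limsup of the probabilities is at most the Brownian weak-order probability, hence at most $CA^{-3/2}$ by Step 1. Since this holds along a subsequence of any sequence $g_n\to\infty$, the supremum is at most $2CA^{-3/2}$ for all large $g$. $\square$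

## 6. Odd sets, and the two-point and three-point bounds as an induction hypothesis

**Lemma 3 (odd sets).** Let $U$ be a finite set and $s<t$.

(a) If $u\mapsto X_{s,t}(u)$ is constant on $U$, all odd subsets of $U$ have the same image under $X_{s,t}$.

(b) If $u\mapsto X_{s,t}(u)$ takes at most two values on $U$ and $C\subset U$ is odd, then $X_{s,t}(C)=X_{s,t}(u)$ for some $u\in C$.

(c) Let $C_1,C_2,C_3\subset U$ be odd sets, all determined at the fixed time $s$, and let $r\ge\operatorname{diam}U\vee1$. Conditionally on the past at $s$,
$$P(X_{s,t}(C_1)\ne X_{s,t}(C_2))\le|U|\,q_2(r,t-s),\qquad P(X_{s,t}(C_i)\text{ pairwise distinct})\le|U|^3q_3(r,t-s).\tag{6.1}$$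

*Proof.* By linearity $X_{s,t}(C)$ is the symmetric difference of the $X_{s,t}(u)$, $u\in C$. If all equal $D$ and $|C|$ is odd, the result is $D$; this is (a). If the values are among $D,D'$ with $D\neq D'$, the numbers of $u\in C$ with value $D$ and with value $D'$ add up to the odd number $|C|$, so exactly one of them is odd, and the result is that value, which is attained on $C$; this is (b). For (c): by (a), $X_{s,t}(C_1)\ne X_{s,t}(C_2)$ forces $X_{s,t}(u)\ne X_{s,t}(u_0)$ for some $u\in U$, with $u_0\in U$ fixed. By (b), three pairwise distinct images force three pairwise distinct values on $U$. Sum over $u$, respectively over triples in $U$. $\square$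

For example, $\{0\}$ and $\{0,1,2\}$ are odd subsets of $\{0,1,2\}$. If $X_t(0)=X_t(1)=D$ and $X_t(2)=D'$, then $X_t(\{0,1,2\})=D\triangle D\triangle D'=D'$, whatever the sizes of $D$ and $D'$. Large sets cancel as cleanly as points do.

**Constants.** Fix $\eta\in(0,\frac18]$ and put
$$\nu=\tfrac12-\eta,\qquad\beta=\tfrac98,\qquad\theta=1-\eta,\qquad p=\text{the smallest even integer}\ \ge6/\eta .$$
So $p\ge48$, and
$$\frac\theta2-\nu=\frac\eta2>0,\qquad\frac{3\theta}2-\beta\ge\frac{21}{16}-\frac{18}{16}=\frac3{16}>0.\tag{6.2}$$
These are the surpluses: $\theta$ is the power that Hölder's inequality will leave on a walk probability. Further constants are chosen in this order: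

* $A\ge4$, large depending on $R,\eta$ (fixed by (10.3)), and then $K_2=(4A)^\nu$, $K_3=(4A)^\beta$;
* $\kappa\le\frac17$, small depending on $A,R,\eta$;
* $L_0\ge56R\vee L(A)$;
* $\varepsilon_0\in(0,1]$, small depending on all of these.

$C$ denotes constants depending only on $R,\eta$. $K$ denotes constants depending on $R,\eta,A,\kappa,L_0$, but never on $\varepsilon\le\varepsilon_0$ or on $T$. Both may change from line to line. "For $\varepsilon$ small" means smallness depending only on $R,\eta,A,\kappa,L_0$.

**Hypothesis $\mathcal H_T$.** For all $g\ge L_0$ and $0<t\le T$,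
$$q_2(g,t)\le K_2\,(g^2/t)^\nu,\qquad q_3(g,t)\le K_3\,(g^2/t)^\beta .$$

If $t\le4Ag^2$, both right sides are at least $1$. So $\mathcal H_{T_0}$ holds with $T_0=4AL_0^2$. We shall show $\mathcal H_T\Rightarrow\mathcal H_{2T}$ for $T\ge T_0$ and $0\le\varepsilon\le\varepsilon_0$. Until the end of Section 10, $T\ge T_0$ is fixed and $\mathcal H_T$ is assumed.

## 7. Excursions away from single states

Let $c=\{0,j,k\}$ be a branching triple independent of the flow, and
$$\tau=\inf\{t:|X_t(c)|=1\},\qquad G(t)=P(\tau>t).$$

**Lemma 4 (length of an excursion).** For $\varepsilon$ small, $G(t)\le\hat G(t):=\min(1,Kt^{-\beta})$ for $0<t\le2T$.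

*Proof.* **Step 1 (when the three-point bound applies).** Let $I=\{-R,\dots,R\}$ and let $\Psi_t$ be the event that $i\mapsto X_t(i)$ takes at least three values on $I$. It is decreasing in $t$, and $\Psi_0$ holds. By $\mathcal H_T$ at $g=L_0\ge2R$, for $t\le T$,
$$P(\Psi_t)\le(2R+1)^3q_3(L_0,t)\le Kt^{-\beta},\qquad\text{so}\quad\int_0^TP(\Psi_v)\,dv\le K,$$
because $\beta>1$.

**Step 2 (a long excursion hides a second long excursion).** The failure of $\Psi$ does not make $X(c)$ single; it only makes it equal to some $X(i)$, which might itself be in the middle of an excursion. We show that this costs a factor $\varepsilon$. Let $t\le2T$, let $\tau>t$ and let $\Psi_{t/2}$ fail. Let $s^*\in(0,t/2]$ be the first time $\Psi$ fails. Since $c\subset I$ is odd, Lemma 3(b) gives $X_{s^*}(c)=X_{s^*}(i)$ for some $i\in I$, and this persists. As $\tau>t$, $X_u(i)$ is not single for $u\in[s^*,t]$. But $X_0(i)$ is single, so there is a last time $v\le s^*$ at which $X(i)$ leaves the single state, by branching. Then $X_u(i)$ is non-single for all $u\in[v,t]$, and $\Psi_{v-}$ holds because $v\le s^*$. Apply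 (3.3) with $B_v=\Psi_{v-}$ and $F$ the indicator of being non-single for a duration $t-v$, and sum over $i$:
$$G(t)\le P(\Psi_{t/2})+\sum_{i\in I}\varepsilon\int_0^{t/2}P(\Psi_v)\,G(t-v)\,dv\le K(t/2)^{-\beta}+\lambda\,G(t/2),\qquad\lambda=K\varepsilon .$$
Here $G(t-v)\le G(t/2)$ and $t/2\le T$ were used.

**Step 3 (iteration).** Let $\varepsilon$ be so small that $\lambda2^\beta\le\frac12$. Iterating $n$ times leaves the remainder $\lambda^nG(t2^{-n})\to0$, and
$$G(t)\le\sum_{m\ge0}\lambda^mK\Big(\frac{2^{m+1}}t\Big)^\beta\le2K2^\beta t^{-\beta}.\qquad\square$$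

Since $\beta>1$ and $\hat G(t/2)\le2^\beta\hat G(t)$, we have
$$\int_0^\infty\hat G\le K,\qquad\int_0^t\hat G(v)\hat G(t-v)\,dv\le2\hat G(t/2)\int_0^\infty\hat G\le K\hat G(t).\tag{7.1}$$

**Lemma 5 (size).** For $\varepsilon$ small, $1\le p'\le p$ and $t\le2T$, with $c=\{i_1,i_2,i_3\}$,
$$E\big[|X_t(i_\ell)|^{p'};\tau>t\big]\le2\hat G(t),\qquad E\big[|X_t(0)|^{p'};|X_t(0)|>1\big]\le K\varepsilon .$$
In particular $P(|X_t(0)|>1)\le K\varepsilon$ and $E|X_t(0)|^p\le2$.

*Proof.* All sets here are odd, so $|X|\ge1$ and it suffices to take $p'=p$. Let $G_p(t)=E[|X_t(c)|^p;\tau>t]$, which is finite and locally bounded by Section 3, Step 1.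

**Step 1 (last exit).** On $\{\tau>t\}$ either $X_t(i_\ell)$ is single, which contributes at most $G(t)$, or there is a last time $v\le t$ at which $X(i_\ell)$ left the single state. In the second case $\tau>t\ge v$, so the predictable event $\{\tau\ge v\}$ holds, and $X_u(i_\ell)$ is non-single on $[v,t]$. Condition on $c$ and use (3.3):
$$E\big[|X_t(i_\ell)|^p;\tau>t\big]\le G(t)+\varepsilon\int_0^tG(v)\,G_p(t-v)\,dv.\tag{7.2}$$
(The difference between $P(\tau\ge v)$ and $G(v)$ matters for at most countably many $v$.)

**Step 2 (closing the inequality).** By linearity $|X_t(c)|\le\sum_\ell|X_t(i_\ell)|$, so (7.2) gives $G_p(t)\le3^p\big(G(t)+\varepsilon\int_0^tG(v)G_p(t-v)dv\big)$. Let $Y=\sup_{0<t\le2T}G_p(t)/\hat G(t)$; it is finite because $\hat G$ is bounded below on $(0,2T]$. By Lemma 4 and (7.1), $Y\le3^p(1+\varepsilon KY)$, so $Y\le2\cdot3^p$ for $\varepsilon$ small, a threshold that does not involve $T$. Inserting this in (7.2) gives $E[|X_t(i_\ell)|^p;\tau>t]\le\hat G(t)(1+K\varepsilon)\le2\hat G(t)$.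

**Step 3 (one particle).** If $|X_t(0)|>1$, let $v$ be the last exit of $X(0)$ from the single state. By (3.3), $E[|X_t(0)|^p;|X_t(0)|>1]\le\varepsilon\int_0^tG_p(t-v)\,dv\le\varepsilon Y\int_0^\infty\hat G\le K\varepsilon$. The remaining claims follow for $\varepsilon$ small. $\square$

## 8. A random walk that shadows the dual

The purpose of this section is to run $X(0)$ together with a genuine walk $W$ from which it rarely strays.

**Construction.** Take independently a rate-1 walk $S$, a rate-$\varepsilon$ Poisson process $\Pi$, and i.i.d. excursions $e_n$. Each $e_n$ is a copy of $\big((X_u(c))_{u\ge0},(W_u)_{u\ge0}\big)$ with independent components, the second a walk with $W_0=0$; let $\tau_n\in(0,\infty]$ be the time $\tau$ of the first component. Build $(X,W)$ from $(\{0\},0)$ as follows. In single phases both $X$ and $W$ make the jumps of $S$, where $S$ and $\Pi$ run on a clock that advances only in single phases. When this clock reaches the $n$-th point of $\Pi$, with $X=\{y\}$ and $W=w$, the pair follows $(y+X^{(n)}_u(c),\,w+W_u^{(n)})$ for $0\le u\le\tau_n$, and then a single phase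 resumes. By memorylessness this is a Markov chain with the following rates:

* from $(\{y\},w)$: to $(\{y+j\},w+j)$ at rate $1$ with $j$ uniform, and to $(y+c,w)$ at rate $\varepsilon$;
* from $(X,w)$ with $|X|>1$: $X$ makes its own transitions and $W$ makes rate-1 uniform steps, independently.

So $X$ has the law of $(X_t(0))_t$. The jump rates of $W$ do not depend on the state. Hence $W$ is a rate-1 walk, and its increments after any stopping time of the pair are those of a walk independent of the joint past.

**How far apart can they be?** For an excursion, on $\{\tau<\infty\}$ let $X_\tau(c)=\{Z\}$ and $Z'=Z-W_\tau$. Let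
$$V_t=\sup_{u\le t\wedge\tau}\max\{|y|:y\in X_u(c)\},\qquad V_t'=V_t+\sup_{u\le t\wedge\tau}|W_u| .$$
By reflection invariance $Z'1\{\tau\le t\}$ is symmetric, hence centered, and its absolute value is at most $V_t'$. The clock runs no faster than time, so the number of excursions started by time $t$ is at most $N=\#(\Pi\cap[0,t])$, a Poisson$(\varepsilon t)$ variable independent of the excursions. Put
$$\Delta_t^*=\max_{0\le k\le N}\Big|\sum_{n\le k}Z_n'1\{\tau_n\le t\}\Big|,\qquad V_t^{\max}=\max_{n\le N}V_t'^{(n)} .$$
Then for all $u\le t$ and all $y\in X_u$,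
$$|y-W_u|\le\Delta_t^*+V_t^{\max},\qquad|y|\le\sup_{u\le t}|W_u|+\Delta_t^*+V_t^{\max}.\tag{8.1}$$
Indeed, when $X_u$ is single, $X_u=\{W_u+\Delta_u\}$, where $\Delta_u$ is the sum of the $Z_n'$ over the excursions completed by time $u$. These are the first $k$ excursions for some $k\le N$, and all have $\tau_n\le t$, so $|\Delta_u|\le\Delta_t^*$. During the $n$-th excursion, started at time $v$, we have $|y-(W_v+\Delta_v)|\le V_t^{(n)}$ and $|W_u-W_v|\le V_t'^{(n)}-V_t^{(n)}$. Both bounds follow.

Let $\rho_t^*=\sup_{u\le t}\max\{|y|:y\in X_u(0)\}$ be the spread of $X(0)$.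

**Lemma 6 (shadowing).** For $\varepsilon$ small and $1\le t\le2T$,
$$E[(\rho_t^*)^p]\le C_1t^{p/2},\qquad E[(\Delta_t^*)^2]+E[(V_t^{\max})^2]\le K\varepsilon t,$$
with $C_1$ depending only on $R,\eta$.

*Proof.* Three textbook facts are used. First, Rosenthal's inequality together with Doob's: for independent centered $\xi_n$,
$$E\max_k\Big|\sum_{n\le k}\xi_n\Big|^p\le C_p\Big[\Big(\sum E\xi_n^2\Big)^{p/2}+\sum E|\xi_n|^p\Big].$$
Second, for a Poisson variable $N$ with mean $\mu$ and an integer $q\ge1$, $EN^q\le C_q(\mu+\mu^q)$, because $EN^q$ is a polynomial in $\mu$ of degree $q$ without constant term. Third, $E\sup_{u\le t}|W_u|^p\le Ct^{p/2}$ for $t\ge1$; this follows from the first two applied to the walk's steps given their number.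

Let $m(t)=E(\rho_t^*)^p$ and $M=1\vee\sup_{1\le t\le2T}m(t)t^{-p/2}$. This is finite, since each transition enlarges $\rho^*$ by at most $R$ and the number of transitions has locally bounded moments. The plan is to bound excursions in terms of $M$, feed this into (8.1), and get $M\le C+K\varepsilon M$.

**Step 1 (spread during an excursion, in dyadic times).** For $i\in c$ let $\rho_v^*(i)=\sup_{u\le v}\max\{|y|:y\in X_u(i)\}$, and let
$$h(v)=E\Big[\sum_{i\in c}\rho_v^*(i)^p;\tau>v\Big],\qquad h'(v)=E\Big[\sum_{i\in c}\rho_{2v}^*(i)^p;\tau>v\Big]\ge h(2v).$$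
For $u\in[v,2v]$ linearity gives $X_u(i)\subset\bigcup_{y\in X_v(i)}X_{v,u}(y)$. So $\rho_{2v}^*(i)\le\rho_v^*(i)+\max_{y\in X_v(i)}\tilde\rho_y$, where $\tilde\rho_y$ is the spread about $y$ of the flow from $y$ on $[v,2v]$. It is independent of the past at $v$ and has the law of $\rho_v^*$. Use $(a+b)^p\le2a^p+Cb^p$ (distinguish $b\le\delta a$ and $b>\delta a$ with $(1+\delta)^p=2$), bound the maximum of the $\tilde\rho_y^p$ by their sum, and apply Lemma 5 with $p'=1$. For $1\le v\le2T$,
$$h'(v)\le2h(v)+C\,m(v)\,E\Big[\sum_{i\in c}|X_v(i)|;\tau>v\Big]\le2h(v)+KMv^{\gamma},\qquad\gamma:=\frac p2-\beta .$$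
Also $h(1)\le3E(R+\rho_1^*)^p\le CM$. Put $h_k=2^{-k\gamma}h(2^k)$. From $h(2^{k+1})\le h'(2^k)$ we get $h_{k+1}\le2^{1-\gamma}h_k+KM$. As $\gamma>1$, this yields $h_k\le KM$, and then
$$h'(2^k)\le KM2^{k\gamma}\qquad(1\le2^k\le2T).$$

**Step 2 (moments of $V_t$ and $V_t'$).** Let $1\le t\le2T$. If $t\wedge\tau\le1$, then $V_t\le\max_{i\in c}\rho_1^*(i)$. If $t\wedge\tau\in(2^k,2^{k+1}]$ with $k\ge0$, then $2^k<t$, $\tau>2^k$ and $V_t\le\max_{i\in c}\rho_{2^{k+1}}^*(i)$. Hence
$$E[V_t^p]\le CM+\sum_{2^k<t}h'(2^k)\le KMt^\gamma .$$
For the second moment, use Hölder's inequality on each piece: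
$$E[V_t^2]\le CM^{2/p}+\sum_{2^k<t}h'(2^k)^{2/p}\,G(2^k)^{1-2/p}\le CM^{2/p}+KM^{2/p}\sum_{k\ge0}2^{k(1-\beta)}\le KM^{2/p},$$
because $\frac2p\big(\frac p2-\beta\big)-\beta\big(1-\frac2p\big)=1-\beta<0$. In an excursion $W$ is independent of $\tau$, so the same splitting gives
$$E\sup_{u\le t\wedge\tau}|W_u|^p\le C+\sum_{2^k<t}C2^{(k+1)p/2}G(2^k)\le Kt^\gamma,\qquad E\sup_{u\le t\wedge\tau}|W_u|^2\le C+\sum_{k\ge0}K2^{k(1-\beta)}\le K.$$
Since $M\ge1$, together
$$E[V_t'^p]\le KMt^\gamma,\qquad E[V_t'^2]\le KM^{2/p}.\tag{8.2}$$

**Step 3 (summing the excursions).** Condition on $N$, which is independent of the excursions and has mean $\varepsilon t$. Doob's inequality gives $E(\Delta_t^*)^2\le4\varepsilon tE[V_t'^2]$, and bounding a maximum by a sum gives $E(V_t^{\max})^2\le\varepsilon tE[V_t'^2]$ and $E(V_t^{\max})^p\le\varepsilon tE[V_t'^p]$. By Rosenthal's inequality and the Poisson moment bound with the integer $q=p/2$,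
$$E(\Delta_t^*)^p\le C\big[E N^{p/2}\,(EV_t'^2)^{p/2}+\varepsilon t\,EV_t'^p\big]\le C\big[(\varepsilon tEV_t'^2)^{p/2}+\varepsilon t\,EV_t'^p\big],$$
where the term $\varepsilon t\,(EV_t'^2)^{p/2}\le\varepsilon t\,EV_t'^p$ was absorbed. Insert (8.2). The first term is at most $K(\varepsilon t)^{p/2}M\le K\varepsilon Mt^{p/2}$, as $\varepsilon\le1$. The second is at most $K\varepsilon Mt^{1+p/2-\beta}\le K\varepsilon Mt^{p/2}$, as $\beta>1$ and $t\ge1$; the same holds for $E(V_t^{\max})^p$.

**Step 4 (closing).** By (8.1),
$$m(t)\le3^p\Big(E\sup_{u\le t}|W_u|^p+E(\Delta_t^*)^p+E(V_t^{\max})^p\Big)\le Ct^{p/2}+K\varepsilon Mt^{p/2}.$$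
So $M\le C+K\varepsilon M$ (with $C\ge1$), and $M\le2C=:C_1$ for $\varepsilon$ small. The main term comes from the walk alone, which is why $C_1$ depends only on $R,\eta$. With $M\le C_1$, (8.2) gives $E[V_t'^2]\le K$, and the second moments in Step 3 are at most $K\varepsilon t$. $\square$

## 9. Collision probabilities at one scale

**Lemma 7.** For $\varepsilon$ small and a suitable choice of $\kappa$ (depending on $A,R,\eta$): if $g\ge L_0$ and $s=Ag^2\le T/2$, then for sites with mutual distances at most $g$,
$$P(X_s(a_1)\ne X_s(a_2))\le CA^{-1/2},\qquad P(X_s(a_1),X_s(a_2),X_s(a_3)\text{ pairwise distinct})\le CA^{-3/2}.$$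

*Proof.* Let $m\in\{2,3\}$ and let $D_m$ be the event in question for $m$ sites. We may take the sites distinct. Put $g_1=L_0/(7\kappa)$.

**Step 1 (bounded scales, $L_0\le g<g_1$).** Here branching can be ignored outright. Using only jump marks, the flow consists of coalescing walks, and it coincides with the $X(a_i)$ up to $s$ unless a branching mark hits one of these walks. This has probability at most $3\varepsilon s\le3\varepsilon Ag_1^2\le A^{-3/2}$ for $\varepsilon$ small. Coalescing walks coincide with independent ones until two meet. So $P(D_m)\le\pi_m(g,Ag^2)+A^{-3/2}$, and Lemmas 1 and 2 apply (recall $g\ge L_0\ge L(A)$).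

**Step 2 (large scales, $g\ge g_1$: the construction).** Now $7\kappa g\ge L_0\ge56R$, so $\kappa g\ge8R$. Take independent copies $(X^i,W^i)$, $i\le m$, of the pair of Section 8, started from $(\{a_i\},a_i)$. Let $\zeta$ be the first time at which the $X^i$ are not pairwise disjoint. Let $Y^i=X^i$ up to and including $\zeta$, and let $(Y^i)$ evolve after $\zeta$ by an independent copy of the flow. By the coupling remark in Section 3, Step 3, $(Y^i)_{i\le m}$ has the law of $(X(a_i))_{i\le m}$. It is moreover Markov, with the rates of the joint chain, with respect to the filtration $(\mathcal F_t)$ of the whole construction: before $\zeta$ each $X^i$ has its own rates given the joint past, and after $\zeta$ fresh marks are used.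

**Step 3 (the good events).** Let $u_0$ be the first time some $|W^i-W^j|\le4\kappa g$, let $t_k=k\kappa^3g^2$ for $k\ge0$, and let $t_*$ be the first $t_k\ge u_0$, a stopping time with countably many values. The grid serves to catch the $X^i$ when they are single. Consider three events.

* $\mathcal T$: $X_t^i\subset[W_t^i-\kappa g,W_t^i+\kappa g]$ for all $t\le s$, $i\le m$. By (8.1), Lemma 6 and Chebyshev's inequality, $P(\mathcal T^c)\le K\varepsilon s/(\kappa g)^2=K\varepsilon A/\kappa^2\leq K\varepsilon$.
* $\mathcal S$: all $X^i_{t_k}$ with $t_k\le s$ are single. By Lemma 5, $P(\mathcal S^c)\le3(A\kappa^{-3}+1)K\varepsilon\le K\varepsilon$.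
* $\mathcal W$: $|W_t^i-W_{u_0}^i|\le\kappa g/4$ for $u_0\le t\le t_*$, $i\le m$. As $t_*-u_0\le\kappa^3g^2$ and the increments of $W^i$ after $u_0$ are those of a walk, Kolmogorov's inequality gives $P(\mathcal W^c,u_0<\infty)\le3\cdot16\,\sigma^2\kappa^3g^2/(\kappa g)^2=48\sigma^2\kappa$.

**Step 4 (walks that never come close).** If $u_0>s-2g^2$, then no two of the independent walks $W^i$ meet up to $s-2g^2$. This has probability at most $\pi_m(g,(A-2)g^2)\le\pi_m(g,\frac A2g^2)$, since $A\ge4$.

**Step 5 (walks that come close).** Suppose $u_0\le s-2g^2$ and $\mathcal T\cap\mathcal S\cap\mathcal W$ holds. Then $t_*\le u_0+\kappa^3g^2\le s-g^2$. The $X^i$ are pairwise disjoint up to and including $t_*$: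

* if $u_0=0$, then $t_*=0$ and the $X^i_0=\{a_i\}$ are distinct points;
* if $u_0>0$, then before $u_0$ the $W$'s are more than $4\kappa g$ apart. At $u_0$ only one walk jumps, so all mutual distances are at least $4\kappa g-R$. On $[u_0,t_*]$ they are at least $4\kappa g-R-\frac12\kappa g>2\kappa g$, by $\mathcal W$ and $R\le\kappa g/8$. By $\mathcal T$, sets shadowing walks more than $2\kappa g$ apart are disjoint.

So $\zeta>t_*$, and at $t_*$ the chain $(Y^i)$ consists of the single states $X_{t_*}^i$, by $\mathcal S$. A pair with $|W^i-W^j|\le4\kappa g$ at $u_0$ has its two points at distance at most $4\kappa g+\frac12\kappa g+2\kappa g\le7\kappa g$ at time $t_*$. Thus we are in the $\mathcal F_{t_*}$-measurable event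
$$\mathcal E=\{t_*\le s-g^2,\ \text{all }Y_{t_*}^i\text{ single, some two of them at distance}\le7\kappa g\}.$$
By the Markov property of $Y$ at $t_*$, given $\mathcal F_{t_*}$ on $\mathcal E$ the first such pair is not merged by time $s$ with probability at most $q_2(7\kappa g,g^2)\le K_2(49\kappa^2)^\nu$. Here $\mathcal H_T$ was used, with $7\kappa g\ge L_0$ and $g^2\le T$. If the pair is merged, $D_m$ fails.

**Step 6 (adding up).** Altogether
$$P(D_m)\le\pi_m\big(g,\tfrac A2g^2\big)+K_2(49\kappa^2)^\nu+48\sigma^2\kappa+K\varepsilon .$$
Choose $\kappa$, depending on $A,R,\eta$ (recall $K_2=(4A)^\nu$), so that the second and third terms are at most $A^{-3/2}$ each, and then $\varepsilon$ small so that the last is. Lemmas 1 and 2 bound the first term by $CA^{-1/2}$ for $m=2$ and by $CA^{-3/2}$ for $m=3$. $\square$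

In Step 5 the two-point hypothesis may be used with its crude constant $K_2$, because the distance $7\kappa g$ is a small fraction of $\sqrt{g^2}$. The constant $C$ in Lemma 7 does not depend on $A$.

## 10. Doubling the time horizon

**Proposition 2.** $A$ can be chosen depending on $R,\eta$, and then $\kappa,L_0,\varepsilon_0$, such that $\mathcal H_T\Rightarrow\mathcal H_{2T}$ for all $T\ge T_0$ and $0\le\varepsilon\le\varepsilon_0$.

*Proof.* Let $g\ge L_0$ and $T<t\le2T$. We may assume $t>4Ag^2$, since otherwise both bounds are trivial. Put $s=Ag^2<t/4\le T/2$.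

**Step 1 (restart at time $s$).** Let $a_1,\dots,a_m$ ($m=2,3$) have mutual distances at most $g$, and let $D_m(u)$ be the event that the $X_u(a_i)$ are pairwise distinct. Put $U=\bigcup_iX_s(a_i)$, $r=\operatorname{diam}U\vee L_0$ and $\varrho=r/g$. We have $D_m(t)\subset D_m(s)$, $t-s\ge t/2$ and $t/2\le T$. The sets $X_s(a_i)$ are odd, so (6.1) and $\mathcal H_T$ at distance $r\ge L_0$ and time $t/2$ give
$$P(D_3(t))\le E\big[1_{D_3(s)}|U|^3q_3(r,t/2)\big]\le K_3\Big(\frac{g^2}t\Big)^\beta\,2^\beta\,E\big[1_{D_3(s)}|U|^3\varrho^{2\beta}\big],\tag{10.1}$$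
$$P(D_2(t))\le E\big[1_{D_2(s)}|U|\,q_2(r,t/2)\big]\le K_2\Big(\frac{g^2}t\Big)^\nu\,2^\nu\,E\big[1_{D_2(s)}|U|\varrho^{2\nu}\big].\tag{10.2}$$
It remains to show that the factors after $(g^2/t)^\beta$ and $(g^2/t)^\nu$, apart from $K_3$ and $K_2$, are at most $1$.

**Step 2 (moments of size and spread).** As $L_0\le g$, $\varrho\le1+\frac2g\sum_i\rho_s^{*,i}$, where $\rho_s^{*,i}$ is the spread of $X(a_i)$ about $a_i$ up to time $s$. By Lemma 6, $E\varrho^p\le C(1+s^{p/2}g^{-p})\le CA^{p/2}$. By Lemma 5, $E|U|^p\le C$.

**Step 3 (Hölder and the surplus).** Use Hölder's inequality with $\theta+\frac\eta2+\frac\eta2=1$. Since $p\ge6/\eta\ge4\beta/\eta$, Lemma 7 gives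
$$E\big[1_{D_3(s)}|U|^3\varrho^{2\beta}\big]\le P(D_3(s))^\theta\big(E|U|^{6/\eta}\big)^{\eta/2}\big(E\varrho^{4\beta/\eta}\big)^{\eta/2}\le CA^{-3\theta/2}A^\beta\le CA^{-3/16},$$
where $(E\varrho^{4\beta/\eta})^{\eta/2}\le(E\varrho^p)^{2\beta/p}\le CA^\beta$ and (6.2) were used. In the same way
$$E\big[1_{D_2(s)}|U|\varrho^{2\nu}\big]\le P(D_2(s))^\theta\big(E|U|^{2/\eta}\big)^{\eta/2}\big(E\varrho^{4\nu/\eta}\big)^{\eta/2}\le CA^{-\theta/2+\nu}=CA^{-\eta/2}.$$
These $C$ depend only on $R,\eta$. So $A$ could be fixed at the outset so large that
$$2^\beta CA^{-3/16}\le1,\qquad2^\nu CA^{-\eta/2}\le1.\tag{10.3}$$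
Then (10.1) and (10.2) are the bounds of $\mathcal H_{2T}$ for $T<t\le2T$; for $t\le T$ they hold by $\mathcal H_T$. $\square$

Starting from $\mathcal H_{T_0}$, induction gives $\mathcal H_T$ for all $T$ whenever $0\le\varepsilon\le\varepsilon_0$. Hence Lemmas 4, 5 and 6 hold for all times, with constants independent of $T$. As $\varepsilon=\frac{1-\alpha}{2\alpha}\big(1-\frac1{2R}\big)$ decreases continuously from $\infty$ to $0$ on $\alpha\in(0,1]$, the condition $\varepsilon\le\varepsilon_0(R,\eta)$ means $\alpha\in[\alpha_\eta,1]$ with some $\alpha_\eta\in(0,1)$.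

## 11. Noncoexistence, extinction and decay rates

**Proof of Part 1.** Take $\eta=\frac18$ and $\alpha_0(R)=\alpha_{1/8}$. Then $P(X_t(0)\ne X_t(1))\le q_2(L_0,t)\le K_2(L_0^2/t)^\nu\to0$. By the criterion in Section 3, Step 4, there is noncoexistence and every invariant law lives on the two constant states. Both are traps, so exactly their mixtures are invariant. $\square$

**Proof of Part 2.** **Step 1 (bounded expected population).** Let $x_0$ have a single $1$, at the origin. By (3.2), translation invariance and Lemma 5, for all $t$,
$$E|x_t|=\sum_iP(0\in X_t(i))=\sum_iP(-i\in X_t(0))=E|X_t(0)|\le2 .$$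

**Step 2 (small populations die).** Use the original time scale. Suppose $1\le|x|\le k$. The leftmost $1$ has only $0$'s among its $R$ left neighbors, so $f_0\ge\frac12$ there, and it flips at rate at least $\alpha f_0\ge\alpha/2$, by (2.1). All flip rates are at most $1$ and vanish at sites with no $1$ within distance $R$, so the total flip rate is at most $k(2R+1)$. Hence the next flip is that of the leftmost $1$ and occurs within time $1/k$ with probability at least
$$\frac{\alpha/2}{k(2R+1)}\big(1-e^{-\alpha/(2k)}\big)>0 .$$
Repeating this at most $k$ times, the process reaches the all-$0$ trap within one unit of time with probability at least some $p_k>0$, from every state with $|x|\le k$.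

**Step 3 (conclusion).** By the conditional Borel–Cantelli lemma, for each $k$ the $1$'s die out almost surely on $\{|x_n|\le k$ for infinitely many integers $n\}$. So on survival of the $1$'s, $|x_n|\to\infty$ almost surely. By Fatou's lemma $E\liminf_n|x_n|\le2$, so survival has probability $0$. Type $0$ follows by the symmetry of the model. $\square$

**Proof of Part 3.** We first work in the sped-up time scale.

**Step 1 (upper bound).** For $i\ne j$ we have $|i-j|\vee L_0\le L_0|i-j|$. By (3.2) and linearity,
$$P(x_t(i)\ne x_t(j))\le P(X_t(i)\ne X_t(j))\le K_2\big((|i-j|\vee L_0)^2/t\big)^\nu\le K_2L_0^{2\nu}\,(|i-j|^2/t)^\nu .$$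

**Step 2 (lower bound: reduction to the dual).** Let $X=X_t(\{0,1\})$. Under the Bernoulli$(\frac12)$ law $|x_0\cap B|$ is odd with probability $\frac12$ for every finite nonempty $B$. So (3.2) gives $P(x_t(0)\ne x_t(1))=\frac12P(X\ne\emptyset)$.

**Step 3 (a boundary that cannot disappear).** To bound $P(X\ne\emptyset)$ below, start the model from $H=1_{[0,\infty)}$, identified with the set $[0,\infty)\cap\mathbb Z$. Let $n\ge1$ and $t\ge1$. If the spread of $X(-n)$ about $-n$ up to time $t$ is less than $n$, then $X_t(-n)\cap H=\emptyset$. If the spread of $X(n)$ about $n$ is less than $n$, then $X_t(n)\subset H$, and $|X_t(n)|$ is odd. So by (3.2)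
$$P(x_t(-n)=1)+P(x_t(n)=0)\le2P(\rho_t^*\ge n),$$
which is summable in $n$ by Lemma 6. By the Borel–Cantelli lemma, almost surely $x_t$ is $0$ far to the left and $1$ far to the right, so $x_t(n)\ne x_t(n+1)$ for at least one $n$.

**Step 4 (counting boundaries through the dual).** Since $|X|$ is even, $|H\cap(n+X)|$ can be odd only if $n+X$ is neither contained in $H$ nor disjoint from it, that is, if $n+\min X<0\le n+\max X$. This holds for $\operatorname{diam}X$ values of $n$. By (3.2) and translation invariance,
$$1\le\sum_nP(x_t(n)\ne x_t(n+1))=E\,\#\{n:|H\cap(n+X)|\text{ odd}\}\le E[\operatorname{diam}X;X\ne\emptyset].$$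
As $X\subset X_t(0)\cup X_t(1)$, Lemma 6 gives $E[(\operatorname{diam}X)^p;X\ne\emptyset]\le Ct^{p/2}$. By Hölder's inequality $1\le C\sqrt t\,P(X\ne\emptyset)^{1-1/p}$, hence
$$P(X\ne\emptyset)\ge c\,t^{-\frac12-\frac1{2(p-1)}}\ge c\,t^{-1/2-\eta},$$
since $p\ge6/\eta$ gives $\frac1{2(p-1)}\le\eta$, and $t\ge1$.

**Step 5 (original time scale).** The original model at time $t\ge1$ is the sped-up model at time $\alpha t$, with $\alpha\in[\alpha_\eta,1]$. The upper bound of Step 1 holds for all positive times, so it only acquires a factor $\alpha_\eta^{-\nu}$. For the lower bound, if $\alpha t\ge1$, then $c(\alpha t)^{-1/2-\eta}\ge c\,t^{-1/2-\eta}$. If $\alpha t<1$, then, since $P(X_u(\{0,1\})\ne\emptyset)$ is nonincreasing in $u$, it is at least its value at $u=1$, hence at least $c\ge c\,t^{-1/2-\eta}$. All constants are uniform in $\alpha\in[\alpha_\eta,1]$. $\blacksquare$
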